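\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Superdecomposable projective modules and the ring of continuous functions on an interval}


\begin{abstract}
We show that every non-zero projective module over $C([0,1])$, the ring of continuous real-valued functions on the unit interval, has an indecomposable direct summand, namely the ideal of functions with compact support in a suitable relatively open interval. So $C([0,1])$ has no non-zero superdecomposable projective module. We then prove that every projective $C([0,1])$-module is a direct sum of such ideals, classify projective modules by their rank functions, and study the same question over other compact metrizable spaces, with a complete answer in dimension at most one.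
\end{abstract}


\section{The question and the results}

A module is \emph{indecomposable} if it is non-zero and is not the direct sum of two non-zero submodules. It is \emph{superdecomposable} if it has no indecomposable direct summand. The zero module is thus superdecomposable. A non-zero superdecomposable module is a direct sum $M'\oplus M''$ of two non-zero modules, each of which is again superdecomposable, so the splitting never comes to an end. The following question is posed in \cite{WEP}.

\begin{quote}
\emph{Is there a non-zero superdecomposable projective module over $C([0,1])$?}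
\end{quote}

The answer is no. Before stating what we prove, let us see what is at stake.

Let $X$ be a compact metrizable space and $C(X)$ its ring of continuous real-valued functions. The direct summands of the module $C(X)$ are generated by idempotent functions, so they correspond to the clopen subsets of $X$. If $X$ is the Cantor set, every non-empty clopen set splits into two non-empty clopen sets, and $C(X)$ itself is superdecomposable. If $X$ is connected, $C(X)$ is indecomposable.

To go further we use ranks. For $x\in X$ let $\mathfrak m_x=\{f\in C(X):f(x)=0\}$, and for a projective module $P$ put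
\[
r_P(x)=\dim_{\mathbb R}P/\mathfrak m_xP ,\qquad U_n(P)=\{x\in X: r_P(x)\ge n\}\quad(n=1,2,\dots).
\]
The rank $r_P(x)$ is a cardinal, and $r_{P\oplus P'}=r_P+r_{P'}$. We shall see in Lemma \ref{basic} that the sets $U_n(P)$ are open and that $r_P=0$ only if $P=0$. Suppose that $P\neq 0$ is finitely generated, say $P\oplus P'\cong C(X)^n$, and that $X$ is connected. As $r_P+r_{P'}=n$ and all sets $\{r_P\ge k\}$ and $\{r_{P'}\ge k\}$ are open, $r_P$ is locally constant, hence constant. So are the ranks of all summands of $P$, and $P$ cannot be split into more than $n$ non-zero parts. Therefore $P$ has an indecomposable summand. The question concerns infinitely generated modules, and there two new things happen: ranks may be infinite, and they may jump. The basic example is the ideal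
\[
C_c(W)=\{f\in C(X): \operatorname{supp}f\subset W\},\qquad W\subset X\text{ open},
\]
where $\operatorname{supp}f$ is the closure of $\{f\neq0\}$ in $X$. It is projective of rank $1$ on $W$ and $0$ elsewhere (Lemma \ref{ideals}). With these modules connectedness of $X$ loses its force: Theorem \ref{spaces}(a) below applies to some connected spaces $X$ and gives open sets $U$ for which $C_c(U)$ is superdecomposable. What does matter, at least in dimension at most one, is whether each non-empty open subset of $X$ has an open component. In $[0,1]$ this is so: the components of an open set are relatively open intervals. By an \emph{interval in $[0,1]$} we always mean a non-empty relatively open one, unless we say ``compact interval''; compact intervals are understood to be non-degenerate.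

\begin{theorem}\label{main}
Let $P\ne0$ be a projective $C([0,1])$-module. Then $U_1(P)\neq\emptyset$, and for every component $I$ of $U_1(P)$ the module $C_c(I)$ is indecomposable and isomorphic to a direct summand of $P$. Hence $0$ is the only superdecomposable projective $C([0,1])$-module.
\end{theorem}

\begin{theorem}\label{countable}
Every countably generated projective $C([0,1])$-module $P$ is isomorphic to $\bigoplus_{n\ge1}C_c(U_n(P))$. Hence every projective $C([0,1])$-module is a direct sum of modules $C_c(I)$ with $I$ an interval in $[0,1]$.
\end{theorem}

\begin{theorem}\label{classification}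
Let $P$ be a projective $C([0,1])$-module with rank function $r=r_P$, and put $U_n=U_n(P)$ and $V_\kappa=\{r\ge\kappa\}$. Then
\[
P\;\cong\;\bigoplus_{n\ge1}C_c(U_n)\;\oplus\;\bigoplus_{\kappa}C_c(V_\kappa)^{(\kappa)},
\]
where $\kappa$ runs over the uncountable successor cardinals with $V_\kappa\neq\emptyset$. So two projective modules are isomorphic if and only if they have the same rank function. The rank functions that occur are exactly the cardinal-valued functions $r$ on $[0,1]$ for which $\{r\ge\kappa\}$ is open for every $\kappa$ that is finite or an uncountable successor cardinal.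
\end{theorem}

\begin{theorem}\label{spaces}
Let $X$ be compact metrizable.
\begin{enumerate}
\item[(a)] If some non-empty open $U\subset X$ has no component that is open in $X$, then $C_c(U)$ is a non-zero superdecomposable projective $C(X)$-module.
\item[(b)] If $\dim X\le1$ and every non-empty open $U\subset X$ has a component that is open in $X$, then every non-zero projective $C(X)$-module has an indecomposable direct summand.
\end{enumerate}
\end{theorem}

The idea behind Theorem \ref{main} is to look for a summand of rank one. A projective module is a field of vector spaces over $X$, and inside a free module it carries an inner product. If we find a section $s$ that vanishes nowhere on the open set $U_1(P)$, orthogonal projection onto the line $\mathbb Rs(x)$ splits off a copy of $C_c(U_1(P))$. Over an interval such a section can be glued from local ones: at each joint only a sign has to be chosen. Section \ref{fields} sets up this language, and Section \ref{rankone} proves Theorem \ref{main}. Theorem \ref{countable} (Section \ref{frames}) needs more, since splitting off line after line need not exhaust the module. Theorem \ref{classification} (Section \ref{big})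 then follows by counting and absorption. For Theorem \ref{spaces} (Section \ref{other}) we replace nowhere vanishing sections by fields of lines.

\section{Projective modules as fields of vector spaces}\label{fields}

In this section $X$ is compact metrizable and $R=C(X)$. Let $P$ be a projective $R$-module. Choose a free module $F=R^{(B)}$ with basis $(\varepsilon_b)_{b\in B}$ and an idempotent $e\in\operatorname{End}_RF$ with $P=eF$, and write $e\varepsilon_b=\sum_ce_{cb}\varepsilon_c$, a finite sum for each $b$.

We regard an element of $F$ as a function $f:X\to\mathbb R^{(B)}$. The functions that occur are those for which there is a finite $B_0\subset B$ such that $f$ is a continuous map into $\mathbb R^{B_0}$. Since $\mathfrak m_xF=\{f\in F:f(x)=0\}$, the map $e$ induces an idempotent $e(x)$ of $\mathbb R^{(B)}$ with $(ef)(x)=e(x)f(x)$. Put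
\[
P(x)=e(x)\mathbb R^{(B)}=\{p(x):p\in P\}.
\]
If $p\in P$ and $p(x)=0$, then $p=ep\in e\,\mathfrak m_xF=\mathfrak m_xP$. So $P(x)\cong P/\mathfrak m_xP$ and $r_P(x)=\dim P(x)$. We call $P(x)$ the \emph{fiber} of $P$ at $x$. Let $\langle\ ,\ \rangle$ be the standard inner product on $\mathbb R^{(B)}$. A direct summand of $P$ is also a direct summand of $F$, and we use the same $F$ and the same inner product for it.

For an open $W\subset X$ let $\Gamma(W,P)$ be the set of all $s:W\to\mathbb R^{(B)}$ with $s(x)\in P(x)$ for all $x\in W$ such that every point of $W$ has a neighborhood on which $s$ is a continuous map into some $\mathbb R^{B_0}$ with $B_0$ finite. The finite set may depend on the point. We call the elements of $\Gamma(W,P)$ \emph{sections} over $W$. If $s,s'$ are sections over $W$, then $\langle s,s'\rangle$ is continuous on $W$.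

\begin{lemma}\label{basic}
\begin{enumerate}
\item[(a)] $P=\{f\in F: f(x)\in P(x)\text{ for all }x\in X\}$. In particular, $r_P=0$ implies $P=0$.
\item[(b)] If $s\in\Gamma(W,P)$ and $\varphi\in C_c(W)$, then $\varphi s$, extended by $0$, belongs to $P$.
\item[(c)] Every $v\in P(x)$ is of the form $p(x)$ with $p\in P$. Finitely many sections that are linearly independent at $x$ are linearly independent near $x$. Hence each $U_n(P)$ is open.
\item[(d)] If $q\in P$, then $\operatorname{supp}q\subset U_1(P)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $f\in F$ and $f(x)\in P(x)$ for all $x$, then $e(x)f(x)=f(x)$ for all $x$, so $f=ef\in P$. The other inclusion is clear.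

(b) The compact set $\operatorname{supp}\varphi$ is covered by finitely many of the neighborhoods in the definition of a section. So $\varphi s$ has only finitely many non-zero coordinates. It is continuous on $W$ and vanishes on the open set $X\setminus\operatorname{supp}\varphi$. Hence it lies in $F$, and in $P$ by (a).

(c) Apply $e$ to the constant function $v\in F$: the element $p=ev$ has $p(x)=e(x)v=v$. Linear independence of $s_1,\dots,s_n$ means that the continuous function $\det(\langle s_i,s_j\rangle)$ does not vanish.

(d) Let $q=\sum_{b\in B_0}q_b\varepsilon_b$ with $B_0$ finite, and let $x\notin U_1(P)$, that is, $e(x)=0$. Comparing coordinates in $q=eq$ gives $q_c=\sum_{b\in B_0}e_{cb}q_b$ for $c\in B_0$. So $(1-E)(q_b)_{b\in B_0}=0$ for the finite matrix $E=(e_{cb})_{c,b\in B_0}$. As $E(x)=0$, the matrix $1-E$ is invertible near $x$. Thus $q=0$ near $x$, and $x\notin\operatorname{supp}q$.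
\end{proof}

Part (d) says more than that $q$ vanishes off $U_1(P)$: it vanishes \emph{near} every point off $U_1(P)$. It is what makes the open, in general non-compact, set $U_1(P)$ manageable, and it depends on projectivity. For instance, the ideal $\mathfrak m_0\subset C([0,1])$ satisfies $\mathfrak m_0=\mathfrak m_0^2$, since $f=\sqrt{|f|}\cdot\operatorname{sgn}(f)\sqrt{|f|}$. So $\mathfrak m_0/\mathfrak m_0\mathfrak m_0=0$. If $\mathfrak m_0$ were projective, it would have rank $0$ at the point $0$, and by (d) each of its elements would be annihilated by some $g\in C([0,1])$ with $g(0)\ne0$. But if $g$ annihilates the function $f(t)=t$, then $g=0$ on $(0,1]$, so $g=0$. Hence $\mathfrak m_0$ is not projective, while its subideal $C_c((0,1])$ is, by the next lemma.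

\begin{lemma}\label{ideals}
Let $W\subset X$ be open.
\begin{enumerate}
\item[(a)] $C_c(W)$ is a countably generated projective module of rank $1$ on $W$ and $0$ off $W$.
\item[(b)] If $W$ is the disjoint union of open sets $W_i$, then $C_c(W)=\bigoplus_iC_c(W_i)$.
\item[(c)] The direct summands of $C_c(W)$ are the ideals $C_c(V)$ with $V$ clopen in $W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There are $\psi_0,\psi_1,\dots\in C_c(W)$ whose supports are locally finite in $W$ such that $\sum\psi_n^2=1$ on $W$. If $W=X$, take $\psi_0=1$ and $\psi_n=0$ for $n\ge 1$. Otherwise let $\rho(x)$ be the distance from $x$ to $X\setminus W$ in a metric of $X$, let $\lambda_n(t)=\max(0,1-|t-n|)$, and put $\psi_n=\sqrt{\lambda_n(1/\rho)}$ on $W$ and $0$ elsewhere. We have $\sum_{n\ge0}\lambda_n=1$ on $[0,\infty)$. The support of $\psi_n$ lies in $\{\rho\ge1/(n+1)\}$, a compact subset of $W$, and local finiteness follows from the continuity of $1/\rho$ on $W$.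

The maps
\[
C_c(W)\to R^{(\mathbb N)},\ f\mapsto(\psi_nf)_n,\qquad R^{(\mathbb N)}\to C_c(W),\ (g_n)\mapsto\sum\psi_ng_n,
\]
are well defined; for the first, note that the compact set $\operatorname{supp}f\subset W$ meets only finitely many $\operatorname{supp}\psi_n$. Their composite is multiplication by $\sum\psi_n^2$, the identity of $C_c(W)$. So $C_c(W)$ is a direct summand of $R^{(\mathbb N)}$ and is countably generated. Its fiber at $x$ is $\{(\psi_n(x)f(x))_n:f\in C_c(W)\}$, which is a line if $x\in W$ and $0$ otherwise.

(b) For $f\in C_c(W)$ the compact set $\operatorname{supp}f$ meets only finitely many $W_i$. The restriction of $f$ to $W_i$, extended by $0$, has support $\operatorname{supp}f\cap W_i$, which is compact because $W_i$ is closed in $W$. So $f$ is a finite sum of elements of the $C_c(W_i)$, in a unique way.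

(c) If $V$ is clopen in $W$, then $C_c(V)$ is a summand by (b). Conversely, let $C_c(W)=M'\oplus M''$. Put $V'=U_1(M')$ and $V''=U_1(M'')$. As $r_{M'}+r_{M''}$ is $1$ on $W$ and $0$ elsewhere, the open sets $V'$ and $V''$ are disjoint with union $W$. So they are clopen in $W$. If $x\notin V'$, then $M'=\mathfrak m_xM'$, so every function in $M'$ vanishes at $x$. Hence $f\in M'$ vanishes off $V'$. As $\operatorname{supp}f\subset W$ and $V'$ is closed in $W$, we get $\operatorname{supp}f\subset V'$. Thus $M'\subset C_c(V')$, and likewise $M''\subset C_c(V'')$. Since $C_c(W)=C_c(V')\oplus C_c(V'')$ by (b), both inclusions are equalities.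
\end{proof}

\begin{lemma}\label{indec}
Let $M$ be a projective $R$-module whose rank is $1$ on a non-empty connected open set $W$ and $0$ off $W$. Then $M$ is indecomposable. In particular, $C_c(W)$ is indecomposable.
\end{lemma}

\begin{proof}
$M\ne0$ because $W\neq\emptyset$. If $M=M'\oplus M''$, the open sets $U_1(M')$ and $U_1(M'')$ are disjoint with union $W$. As $W$ is connected, one of them is empty, and the corresponding module is $0$ by Lemma \ref{basic}(a).
\end{proof}

\section{A summand of rank one}\label{rankone}

\subsection{A first case by hand}

\begin{example}\label{moebius}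
Over $C([0,1])$ let $F=C([0,1])^2$, let $u(t)=(\cos\pi t,\sin\pi t)$, and let $e(t)$ be the orthogonal projection of $\mathbb R^2$ onto $\mathbb Ru(t)$. Of course $u$ is a nowhere vanishing section of $P=eF$. Let us pretend not to see it and use only what a general module offers, the sections $ev$ with $v\in \mathbb R^2$ constant:
\[
p_1=e\varepsilon_1=\cos(\pi t)\,u(t),\qquad p_2=e\varepsilon_2=\sin(\pi t)\,u(t).
\]
The first vanishes at $\frac12$, the second at $0$ and $1$. So use $p_1$ on $[0,\frac14]$, $p_2$ on $[\frac14,\frac34]$ and $p_1$ again on $[\frac34,1]$. At $\frac14$ the two sections agree. At $\frac34$ we have $p_2=(-\frac12,\frac12)$ and $p_1=(\frac12,-\frac12)=-p_2$, and passing linearly from $p_2$ to $p_1$ would produce a zero. The remedy is to use $-p_1$ on $[\frac34,1]$. The section that equals $p_1$, $p_2$, $-p_1$ on the three pieces is continuous and vanishes nowhere.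

Since $e(0)=e(1)$, the same $e$ defines a projective module over the circle $[0,1]/(0\sim1)$. There the repair fails: a continuous section is $g(t)u(t)$ with $g(1)=-g(0)$, so it has a zero. On an interval we never come back to the first piece, and the signs can be chosen one after the other.
\end{example}

In general two neighboring sections need not be proportional at a joint. This only helps, because the segment between two linearly independent vectors avoids $0$.

\subsection{Nowhere vanishing sections over intervals}

\begin{lemma}\label{section}
Let $K$ be a compact interval and $P$ a projective $C(K)$-module. Then there is an $s\in\Gamma(U_1(P),P)$ that vanishes nowhere.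
\end{lemma}

\begin{proof}
The components of $U_1(P)$ are relatively open intervals in $K$. It suffices to construct $s$ on each component $I$.

\emph{Subdivision.} By Lemma \ref{basic}(c), every $x\in I$ has a neighborhood on which some $p\in P$ vanishes nowhere. Write $I$ as the union of compact intervals $C_1\subset C_2\subset\cdots$, each contained in the interior relative to $I$ of the next. Subdivide $C_1$, and the closures of the at most two components of each $C_{m+1}\setminus C_m$, into finitely many compact intervals that are short enough (Lebesgue number). This gives a subdivision $I=\bigcup_{n\in\Lambda}[t_{n-1},t_n]$ that is locally finite in $I$, where $\Lambda$ is a set of consecutive integers. For each $n\in\Lambda$ it gives a $p_n\in P$ that vanishes nowhere on some relatively open $W_n\subset I$ containing $[t_{n-1},t_n]$.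

\emph{Signs.} Starting at some index and proceeding in both directions, choose $\epsilon_n=\pm1$ such that the sections $\sigma_n=\epsilon_np_n$ satisfy: whenever $n,n+1\in\Lambda$ and $\sigma_{n+1}(t_n)=c\,\sigma_n(t_n)$ with $c\in\mathbb R$, then $c>0$. This is possible, since both vectors are non-zero and each new sign is subject to one condition. Now
\[
(1-\theta)\sigma_n(t_n)+\theta\sigma_{n+1}(t_n)\ne0\qquad\text{for all }\theta\in[0,1],
\]
whether the two vectors are dependent or not.

\emph{Gluing.} Let $n,n+1\in\Lambda$. As $[0,1]$ is compact, there is $\delta_n>0$ such that $(1-\theta)\sigma_n(t)+\theta\sigma_{n+1}(t)\neq0$ for all $\theta\in[0,1]$ and $|t-t_n|\le\delta_n$. Take $\delta_n$ so small that $N_n=[t_n-\delta_n,t_n+\delta_n]$ lies in $W_n\cap W_{n+1}\cap(t_{n-1},t_{n+1})$ and that the $N_n$ are pairwise disjoint. On $N_n$ put $s=(1-\theta_n)\sigma_n+\theta_n\sigma_{n+1}$, where $\theta_n$ is affine and runs from $0$ to $1$ on $N_n$. On the rest of each $[t_{n-1},t_n]$, $n\in\Lambda$, put $s=\sigma_n$. Then $s$ is continuous, takes values in the fibers of $P$, involves only finitely many coordinates near each point of $I$, and vanishes nowhere.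
\end{proof}

\subsection{Splitting along a section}

The next lemma holds over every $X$; only the existence of $s$ is special to intervals.

\begin{lemma}\label{split}
Let $X$ be compact metrizable, $P$ a projective $C(X)$-module, and $s\in\Gamma(U_1(P),P)$ nowhere zero. Define
\begin{align*}
\Phi:P&\to C_c(U_1(P)), & \Phi(q)&=\frac{\langle s,q\rangle}{\langle s,s\rangle}\ \text{on }U_1(P),\quad 0\text{ elsewhere},\\
\Psi:C_c(U_1(P))&\to P, & \Psi(\varphi)&=\varphi s .
\end{align*}
These are well-defined module maps and $\Phi\Psi=\mathrm{id}$. Hence $P\cong C_c(U_1(P))\oplus P_1$ with $P_1=\ker\Phi$. The fiber $P_1(x)$ is $P(x)\cap s(x)^\perp$ for $x\in U_1(P)$ and $0$ otherwise, and $U_j(P_1)=U_{j+1}(P)$ for all $j\ge1$.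
\end{lemma}

\begin{proof}
For $q\in P$ the set $\operatorname{supp}q$ is a compact subset of $U_1(P)$ by Lemma \ref{basic}(d). So $\Phi(q)$ is continuous on $X$ with $\operatorname{supp}\Phi(q)\subset\operatorname{supp}q\subset U_1(P)$. The map $\Psi$ is defined by Lemma \ref{basic}(b), and $\Phi\Psi=\mathrm{id}$ is immediate. The projection $q\mapsto q-\Phi(q)s$ of $P$ onto $P_1$ acts at $x\in U_1(P)$ as the orthogonal projection of $P(x)$ onto $P(x)\cap s(x)^\perp$. This gives the fibers, hence the ranks: at $x\in U_1(P)$ the rank of $P_1$ is $r_P(x)-1$ if $r_P(x)$ is finite, and $r_P(x)$ if $r_P(x)$ is infinite.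
\end{proof}

\begin{proof}[Proof of Theorem \ref{main}]
Let $P\neq0$ be projective over $C([0,1])$. By Lemma \ref{basic}(a), $U_1(P)\ne\emptyset$. By Lemmas \ref{section} and \ref{split}, $C_c(U_1(P))$ is isomorphic to a direct summand of $P$. Let $I$ be a component of $U_1(P)$. It is open in $[0,1]$ and clopen in $U_1(P)$, so $C_c(I)$ is a direct summand of $C_c(U_1(P))$ by Lemma \ref{ideals}(b). It is indecomposable by Lemma \ref{indec}.
\end{proof}

\section{Countably generated modules}\label{frames}

Over $[0,1]$ we can apply Lemmas \ref{section} and \ref{split} again and again and obtain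
\[
P\cong C_c(U_1(P))\oplus\dots\oplus C_c(U_n(P))\oplus P_n\qquad\text{for every }n.
\]
But the summands split off may fail to exhaust $P$. In $P=C([0,1])^{(\mathbb N)}$ with basis $\varepsilon_1,\varepsilon_2,\dots$ we might choose the sections $\varepsilon_2,\varepsilon_3,\dots$ and never reach $\varepsilon_1$. So we have to steer: a given $p\in P$ should lie in the part that is split off after finitely many steps. One step is not enough in general.

\begin{example}
Let $P=C([0,1])^2$ and $p(t)=t(\cos\frac1t,\sin\frac1t)$ with $p(0)=0$. If $p=\varphi s$ with $s$ a nowhere vanishing section, the lines $\mathbb Rp(t)$, $t>0$, would converge to $\mathbb Rs(0)$ as $t\to0$. But they keep turning. Two dimensions are needed to capture $p$ near $0$.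
\end{example}

We therefore look for a field of subspaces $S(x)\subset P(x)$ of dimension $\min(r_P(x),N)$ that contains $p(x)$ for all $x$ and onto which orthogonal projection preserves $P$. Locally such a field will be spanned by sections; since the rank may jump, the $j$-th section can only be asked to live on $U_j(P)$.

\subsection{Frames}

Let $X$ be compact metrizable and $P$ projective over $C(X)$; write $r=r_P$ and $U_j=U_j(P)$. An \emph{$N$-frame} of $P$ $(N\ge0)$ is a family $(s_1,\dots,s_N)$ with $s_j\in\Gamma(U_j,P)$ such that for each $x$ the vectors $s_j(x)$, $j\le\min(r(x),N)$, are linearly independent. Its \emph{span field} is $S(x)=\operatorname{span}\{s_j(x):j\le\min(r(x),N)\}$.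

\begin{lemma}\label{frameproj}
Let $S$ be the span field of an $N$-frame of $P$. For $q\in P$ let $(\pi q)(x)$ be the orthogonal projection of $q(x)$ onto $S(x)$. Then $\pi q\in P$. Hence $P=Q\oplus P'$ with $Q=\pi P=\{q\in P:q(x)\in S(x)\text{ for all }x\}$ and $P'=\ker\pi$. The fibers are $Q(x)=S(x)$ and $P'(x)=P(x)\cap S(x)^\perp$, so $U_j(P')=U_{j+N}$ for all $j\ge1$.
\end{lemma}

\begin{proof}
We show $\pi q\in P$ by induction on $N$; the case $N=0$ is trivial. Let $N\ge1$, and take $\Phi$ and $P_1$ from Lemma \ref{split} with $s=s_1$. For $2\le j\le N$ put
\[
s_j'=s_j-\frac{\langle s_1,s_j\rangle}{\langle s_1,s_1\rangle}\,s_1\in\Gamma(U_j,P_1).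
\]
Since $U_{j-1}(P_1)=U_j$, the family $(s_2',\dots,s_N')$ is an $(N-1)$-frame of $P_1$. Let $S'$ be its span field and $\pi'$ the projection onto it. For $x\in U_1$ the space $S(x)$ is the orthogonal sum of $\mathbb Rs_1(x)$ and $S'(x)$. So $\pi q=\Phi(q)s_1+\pi'(q-\Phi(q)s_1)$, which is in $P$ by the induction hypothesis.

Clearly $\pi$ is linear over $C(X)$ and idempotent, with the stated image. If $v\in S(x)$, choose $q\in P$ with $q(x)=v$; then $(\pi q)(x)=v$, so $Q(x)=S(x)$. Applying $1-\pi$ instead gives $P'(x)=P(x)\cap S(x)^\perp$. The last assertion follows from $\dim P'(x)+\min(r(x),N)=r(x)$.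
\end{proof}

\begin{lemma}\label{extend}
Let $K$ be a compact interval and $P$ projective over $C(K)$. Every $m$-frame of $P$ extends to an $N$-frame for each $N\ge m$.
\end{lemma}

\begin{proof}
Let $N=m+1$; the general case follows by iteration. The module $P'$ of Lemma \ref{frameproj} has $U_1(P')=U_{m+1}$. By Lemma \ref{section} there is a nowhere vanishing $s_{m+1}\in\Gamma(U_{m+1},P')$. Its values are orthogonal to $s_1,\dots,s_m$, so $(s_1,\dots,s_{m+1})$ is an $(m+1)$-frame.
\end{proof}

\subsection{Capturing an element locally}

Near a point $x$ with $p(x)\neq0$ the section $p$ itself spans a line. The problem is a zero of $p$. There we need a theorem of Kaplansky \cite{Kap}: projective modules over local rings, finitely generated or not, are free.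

\begin{lemma}\label{germs}
Let $X$ be compact metrizable, $P$ projective over $C(X)$, $p\in P$ and $x\in X$. There are $y_1,\dots,y_k\in P$ $(k\ge0)$ such that $y_1(x),\dots,y_k(x)$ are linearly independent and $p(t)\in\operatorname{span}\{y_1(t),\dots,y_k(t)\}$ for all $t$ near $x$.
\end{lemma}

\begin{proof}
Let $A$ be the ring of germs at $x$ of continuous functions. It is local, with maximal ideal $\mathfrak m$ the germs vanishing at $x$, and every germ is the germ of an element of $C(X)$ (multiply by a cut-off function). The germs at $x$ of the elements of $F=C(X)^{(B)}$ form $A^{(B)}$, and those of the elements of $P=eF$ form the direct summand $P_x=e_xA^{(B)}$, where $e_x$ is the germ of $e$. By \cite{Kap}, $P_x$ is free; choose a basis and represent its members by elements of $P$.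

As $P_x$ is a direct summand, $P_x\cap\mathfrak mA^{(B)}=\mathfrak mP_x$. So evaluation at $x$ embeds $P_x/\mathfrak mP_x$ into $A^{(B)}/\mathfrak mA^{(B)}=\mathbb R^{(B)}$, and the values at $x$ of the basis elements are linearly independent. The germ of $p$ is a linear combination of finitely many of them; these are the $y_i$.
\end{proof}

\subsection{Capturing an element globally}

\begin{lemma}\label{capture}
Let $P$ be projective over $C([0,1])$ and $p\in P$. There are $N\ge1$ and a decomposition $P=Q\oplus P'$ with $p\in Q$, $Q\cong\bigoplus_{j=1}^NC_c(U_j(P))$, and $U_j(P')=U_{j+N}(P)$ for all $j\ge1$.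
\end{lemma}

For a compact interval $K\subset[0,1]$ we write $P_K=e_KC(K)^{(B)}$, where $e_K$ is given by the restricted matrix $(e_{cb}|_K)$. Its fibers are the $P(x)$ with $x\in K$, and $U_j(P_K)=U_j(P)\cap K$. If $q\in P$, then $q|_K\in P_K$.

\begin{proof}
Write $r=r_P$ and $U_j=U_j(P)$.

\emph{Step 1: local frames.} By Lemmas \ref{germs} and \ref{basic}(c), every $z\in[0,1]$ has an open neighborhood $W_z$ and elements $y_1^z,\dots,y_{k_z}^z\in P$ that are linearly independent at all points of $W_z$ and whose span contains $p$ on $W_z$. Finitely many $W_z$ cover $[0,1]$. Let $N\ge1$ be at least the corresponding numbers $k_z$.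

Given $x\in[0,1]$, choose one of these finitely many $W_z$ with $x\in W_z$ and write $y_i=y_i^z$, $k=k_z$. Then $k\le m:=\min(r(x),N)$. Add $y_{k+1},\dots,y_m\in P$ such that $y_1(x),\dots,y_m(x)$ are linearly independent. They remain independent on a small compact interval $K_x\subset W_z$ that is a neighborhood of $x$ in $[0,1]$. In particular $r\ge m$ on $K_x$. Thus $(y_1,\dots,y_m)$ restricts to an $m$-frame of $P_{K_x}$. By Lemma \ref{extend} it extends to an $N$-frame of $P_{K_x}$, and the span field contains $p(t)$ for all $t\in K_x$.

\emph{Step 2: good joints.} The local span fields must now be glued. This is easy only at points where nothing changes. Let $D$ be the set of all $t$ such that $\min(r,N)$ is constant near $t$, and either $p(t)\neq0$ or $p=0$ near $t$. The set $D$ is open. It is dense: on a non-empty open set $\min(r,N)$ has a maximum, and as $\{r\ge n\}$ is open for every finite $n$, it is constant near a point where the maximum is attained; also $\{p\ne0\}\cup\operatorname{int}\{p=0\}$ is open and dense.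

By the Lebesgue covering lemma there are $0=t_0<t_1<\dots<t_l=1$ with $[t_{i-1},t_i]$ in the relative interior of $K_i$, where each $K_i$ is one of the $K_x$, with its $N$-frame and span field $S^i$. Moving the $t_i$ with $0<i<l$ slightly, we may assume $t_i\in D$.

\emph{Step 3: gluing.} The idea is to deform $S^i$ into $S^{i+1}$ near $t_i$ by interpolating linearly between suitable spanning sections, keeping $p$ in the span. Fix $0<i<l$. Near $t_i$ the function $\min(r,N)$ has a constant value $k$, and $S^i$ and $S^{i+1}$ are each spanned by $k$ linearly independent sections, the first $k$ members of their frames. Let $d=\dim(S^i(t_i)\cap S^{i+1}(t_i))$. We claim that near $t_i$ there are independent sections $\sigma_1,\dots,\sigma_k$ spanning $S^i$ and $\sigma_1',\dots,\sigma_k'$ spanning $S^{i+1}$ such that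
\begin{enumerate}
\item[(1)] $\sigma_j(t_i)=\sigma'_j(t_i)$ for $j\le d$, and these vectors form a basis of $S^i(t_i)\cap S^{i+1}(t_i)$;
\item[(2)] if $p(t_i)\ne0$, then $\sigma_1=\sigma_1'=p$.
\end{enumerate}
Choose a basis of $S^i(t_i)\cap S^{i+1}(t_i)$, beginning with $p(t_i)$ if $p(t_i)\ne0$, and extend it to bases of $S^i(t_i)$ and of $S^{i+1}(t_i)$. These are to be the values at $t_i$ of the $\sigma_j$ and the $\sigma_j'$.

If $p(t_i)=0$, let the $\sigma_j$ be the linear combinations with constant coefficients of the $k$ given sections spanning $S^i$ that have the prescribed values at $t_i$. They are independent and span $S^i$ near $t_i$. If $p(t_i)\ne0$, we first change the spanning sections. As $p$ takes values in $S^i$, it is a combination of the $k$ given sections with continuous coefficients, and some coefficient is non-zero at $t_i$. So near $t_i$ we may replace the corresponding section by $p$. Now form combinations with constant coefficients as before; the first one, with prescribed value $p(t_i)$, is $p$ itself. The $\sigma_j'$ are found in the same way from $S^{i+1}$. This proves the claim.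

For $\theta\in[0,1]$ put $\tau_j^\theta=(1-\theta)\sigma_j+\theta\sigma_j'$. Since $\dim(S^i(t_i)+S^{i+1}(t_i))=2k-d$, the vectors
\[
\sigma_1(t_i),\dots,\sigma_k(t_i),\ \sigma_{d+1}'(t_i),\dots,\sigma_k'(t_i)
\]
are linearly independent. Hence so are $\tau_1^\theta(t_i),\dots,\tau_k^\theta(t_i)$: the first $d$ of them are $\sigma_1(t_i),\dots,\sigma_d(t_i)$, and for $j>d$ each is a non-zero combination of its own pair $\sigma_j(t_i),\sigma_j'(t_i)$. Unlike in Lemma \ref{section} no sign appears, because we glue subspaces and can make their common vectors agree. The Gram determinant of the $\tau_j^\theta(t)$ is continuous in $(\theta,t)$ and $[0,1]$ is compact, so there is $\delta>0$ such that the $\tau_j^\theta(t)$ are independent for all $\theta\in[0,1]$ and $|t-t_i|<\delta$. We take $\delta$ common to all $i$ and so small that the intervals $(t_i-\delta,t_i+\delta)$ are pairwise disjoint and contained in $K_i\cap K_{i+1}$, and that on each of them the $\sigma_j$ and $\sigma_j'$ are defined and span $S^i$ and $S^{i+1}$, $\min(r,N)$ is constant, and either $\sigma_1=\sigma_1'=p$ or $p=0$.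

Let $\theta_i$ be a continuous function with values in $[0,1]$, equal to $0$ for $t\le t_i-\delta/2$ and to $1$ for $t\ge t_i+\delta/2$. Put
\[
S(t)=\operatorname{span}\{\tau_j^{\theta_i(t)}(t):j\le k\}\quad\text{for }|t-t_i|<\delta
\]
(where $k$ and the $\tau_j^\theta$ belong to $t_i$), and $S(t)=S^i(t)$ on the rest of $[t_{i-1},t_i]$. For $\delta/2\le|t-t_i|<\delta$ the first formula also gives $S^i(t)$ or $S^{i+1}(t)$, according to the side. For all $t$ we have $\dim S(t)=\min(r(t),N)$ and $p(t)\in S(t)\subset P(t)$: if $|t-t_i|<\delta$, then either $p(t)=\tau_1^{\theta}(t)$ for all $\theta$, or $p(t)=0$.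

Every point of $[0,1]$ has a compact interval neighborhood $K$ on which $S$ is the span field of an $N$-frame of $P_K$. If the point is at distance at least $\delta$ from all $t_i$ with $0<i<l$, then $S$ coincides near it with some $S^i$, and the frame of $P_{K_i}$ restricts. If it is at distance less than $\delta$ from $t_i$, use $\tau_1^{\theta_i},\dots,\tau_k^{\theta_i}$ on some $K\subset(t_i-\delta,t_i+\delta)$. If $k<N$, then $r=k$ on $K$, so $U_j(P_K)=\emptyset$ for $j>k$ and the missing frame members are sections over the empty set.

\emph{Step 4: splitting.} For $q\in P$ let $(\pi q)(t)$ be the orthogonal projection of $q(t)$ onto $S(t)$. Finitely many of the relative interiors of the intervals $K$ just found cover $[0,1]$. On each of these $K$, Lemma \ref{frameproj}, applied to $q|_K\in P_K$, shows that $\pi q$ is continuous with finitely many coordinates and takes values in the fibers of $P$. So $\pi q\in P$ by Lemma \ref{basic}(a). As in Lemma \ref{frameproj}, $P=Q\oplus P'$ with $Q=\pi P$, $P'=\ker\pi$, $Q(t)=S(t)$ and $U_j(P')=U_{j+N}$. Moreover $p\in Q$, since $p(t)\in S(t)$ for all $t$.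

Finally $r_Q=\min(r,N)$, so $U_j(Q)=U_j$ for $j\le N$ and $U_{N+1}(Q)=\emptyset$. Applying Lemmas \ref{section} and \ref{split} to $Q$ successively $N$ times gives $Q\cong\bigoplus_{j\le N}C_c(U_j)\oplus Q'$ with $r_{Q'}=0$, so $Q'=0$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{countable}]
Let the sequence $p_1,p_2,\dots$ generate $P$. Lemma \ref{capture}, applied to $p_1\in P$, gives $P=Q_1\oplus P_1$ with $p_1\in Q_1$. Apply it next to $P_1$ and the component of $p_2$ in $P_1$ to get $P_1=Q_2\oplus P_2$, and so on. After $m$ steps, $P=Q_1\oplus\dots\oplus Q_m\oplus P_m$ with $p_1,\dots,p_m\in Q_1\oplus\dots\oplus Q_m$. Hence $P=\bigoplus_mQ_m$. If $N_m\ge1$ is the number $N$ of the $m$-th step, then $U_j(P_{m-1})=U_{N_1+\dots+N_{m-1}+j}(P)$, where $P_0=P$. So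
\[
Q_m\cong\bigoplus_{j=1}^{N_m}C_c\bigl(U_{N_1+\dots+N_{m-1}+j}(P)\bigr).
\]
As all $N_m\ge1$, every $n\ge1$ occurs exactly once as an index, and $P\cong\bigoplus_{n\ge1}C_c(U_n(P))$.

By Lemma \ref{ideals}(b), $C_c(U_n(P))$ is the direct sum of the $C_c(I)$ over the components $I$ of $U_n(P)$. Again by Kaplansky \cite{Kap}, every projective module is a direct sum of countably generated projective modules. The last assertion follows.
\end{proof}

\section{Classification by rank}\label{big}

Let $P$ be projective over $C([0,1])$. By Theorem \ref{countable} we may write $P=\bigoplus_{j\in J}C_c(I_j)$ with intervals $I_j$, so that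
\[
r(x)=r_P(x)=|\{j\in J:x\in I_j\}|.
\]
Throughout this section $\kappa=\lambda^+$ denotes an uncountable successor cardinal. It is regular; we use this only in the form that if $\kappa$ objects are distributed among countably many boxes, some box receives $\kappa$ of them. As before $V_\kappa=\{r\ge\kappa\}$. Let $\mathcal G$ be a countable base of $[0,1]$ consisting of intervals.

Why only finite and successor cardinals? The set $\{r\ge\mu\}$ need not be open for a limit cardinal $\mu$. The module $\bigoplus_{n\ge1}C_c([0,\frac1n))$ has rank $\aleph_0$ at $0$ and finite rank elsewhere. The module $\bigoplus_{n\ge1}C_c([0,\frac1n))^{(\aleph_n)}$ has rank $\aleph_\omega$ at $0$ and rank $\aleph_n$ on $[\frac1{n+1},\frac1n)$. So $\{r\ge\aleph_0\}=\{0\}$ for the first and $\{r\ge\aleph_\omega\}=\{0\}$ for the second.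

\begin{lemma}\label{counting}
\begin{enumerate}
\item[(i)] $V_\kappa$ is open, and fewer than $\kappa$ indices $j\in J$ have $I_j\not\subset V_\kappa$.
\item[(ii)] $r$ takes only countably many values.
\item[(iii)] For open $W\subset[0,1]$ put $T(W)=C_c(W)^{(\aleph_0)}$. Every countably generated projective module of rank $\aleph_0$ on $W$ and $0$ off $W$ is isomorphic to $T(W)$. In particular $T(W)\oplus C_c(I)\cong T(W)$ for every interval $I\subset W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $r(x)\ge\kappa$. For each of $\kappa$ many $j$ with $x\in I_j$ choose $G_j\in\mathcal G$ with $x\in G_j\subset I_j$. Since $\mathcal G$ is countable, $\kappa$ many of the $G_j$ are equal to one $G$. Every point of $G$ lies in $\kappa$ many $I_j$, so $x\in G\subset V_\kappa$. Hence $V_\kappa$ is open.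

Suppose $\kappa$ many $j$ had points $z_j\in I_j\setminus V_\kappa$. Choose $G_j\in\mathcal G$ with $z_j\in G_j\subset I_j$. Again $\kappa$ many $G_j$ equal one $G$, and $G\subset V_\kappa$, contradicting $z_j\in G_j=G$ for such a $j$.

(ii) Let $M$ be the set of infinite values of $r$. For $\mu\in M$ not maximal let $\mu'$ be the next element of $M$, choose $x_\mu$ with $r(x_\mu)=\mu'$, and choose $G_\mu\in\mathcal G$ with $x_\mu\in G_\mu\subset V_{\mu^+}$, using (i). If $\mu<\nu$ are non-maximal elements of $M$, then $r(x_\mu)=\mu'\le\nu$, so $x_\mu\notin V_{\nu^+}$ and $x_\mu\in G_\mu\setminus G_\nu$. Thus $\mu\mapsto G_\mu$ is injective, and $M$ is countable.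

(iii) For such a module all sets $U_n$ equal $W$, so Theorem \ref{countable} gives $\bigoplus_{n\ge1}C_c(W)=T(W)$. The module $T(W)\oplus C_c(I)$ is countably generated by Lemma \ref{ideals}(a) and has the required rank.
\end{proof}

The plan is now the following. For every relevant $\kappa$ we reserve $\kappa$ many disjoint countable groups of summands, each adding up to a copy of $T(V_\kappa)$. The leftover summands $C_c(I_j)$ on which $r$ is uncountable are few enough that each can be absorbed by a group of its own. The remaining ones are countable in number and are handled by Theorem \ref{countable}.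

\begin{proof}[Proof of Theorem \ref{classification}]
Let $\mathcal K$ be the set of all $\kappa$ with $V_\kappa\ne\emptyset$.

\emph{Reserving.} Order the pairs $(\kappa,\alpha)$, $\kappa\in\mathcal K$ and $\alpha<\kappa$ an ordinal, lexicographically. If $\kappa=\lambda^+$, then $(\kappa,\alpha)$ has at most $\lambda$ predecessors: at most $\lambda\cdot\lambda$ with first entry $\le\lambda$, and $|\alpha|\le\lambda$ with first entry $\kappa$. By recursion along this well-ordering we choose pairwise disjoint countable sets $J_{\kappa,\alpha}\subset J$ such that $I_j\subset V_\kappa$ for $j\in J_{\kappa,\alpha}$ and every $x\in V_\kappa$ lies in infinitely many $I_j$ with $j\in J_{\kappa,\alpha}$. This is possible: at stage $(\kappa,\alpha)$ at most $\lambda\cdot\aleph_0<\kappa$ indices have been used. Each $x\in V_\kappa$ lies in at least $\kappa$ of the $I_j$, and by Lemma \ref{counting}(i) fewer than $\kappa$ indices violate $I_j\subset V_\kappa$. So $x$ lies in at least $\kappa$ of the $I_j$ that are contained in $V_\kappa$ and have unused index. As $V_\kappa$ is Lindel\"of, countably many of these cover $V_\kappa$. Repeat this $\aleph_0$ times with disjoint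 index sets and let $J_{\kappa,\alpha}$ be the union. By Lemma \ref{counting}(iii),
\[
\bigoplus_{j\in J_{\kappa,\alpha}}C_c(I_j)\cong T(V_\kappa).
\]

\emph{Absorbing.} Put $c(j)=\min_{x\in I_j}r(x)$ and
\[
J_0=\{j:c(j)\le\aleph_0\}=\{j:I_j\not\subset V_{\aleph_1}\}.
\]
$J_0$ is countable by Lemma \ref{counting}(i). It is disjoint from every $J_{\kappa,\alpha}$, since $V_\kappa\subset V_{\aleph_1}$. For uncountable $\mu$ let $L_\mu$ be the set of all $j$ with $c(j)=\mu$ that lie in no $J_{\kappa,\alpha}$. For $j\in L_\mu$ we have $I_j\not\subset V_{\mu^+}$, so $|L_\mu|\le\mu$ by Lemma \ref{counting}(i). Only countably many $L_\mu$ are non-empty, by Lemma \ref{counting}(ii). If $j\in L_\mu$ and $\kappa\le\mu$, then $I_j\subset V_\kappa$, and so $\kappa\in\mathcal K$.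

If $\mu$ is a successor, assign all indices of $L_\mu$ to $\kappa=\mu$. If $\mu$ is a limit cardinal, the uncountable successors $\kappa<\mu$ have supremum $\mu$, and there are at most $\mu$ of them, so $\sum_{\kappa<\mu}\kappa=\mu$. We can therefore partition $L_\mu$ into sets $L_{\mu,\kappa}$ with $|L_{\mu,\kappa}|\le\kappa$, and we assign $L_{\mu,\kappa}$ to $\kappa$. Altogether each $\kappa\in\mathcal K$ receives at most $\aleph_0\cdot\kappa=\kappa$ indices $j$, all with $I_j\subset V_\kappa$. Match them injectively with ordinals $\alpha<\kappa$, and absorb each $C_c(I_j)$ into the corresponding copy of $T(V_\kappa)$ by Lemma \ref{counting}(iii). This proves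
\[
P\cong\bigoplus_{\kappa\in\mathcal K}T(V_\kappa)^{(\kappa)}\oplus\bigoplus_{j\in J_0}C_c(I_j).
\]

\emph{The countable part.} If $\mathcal K=\emptyset$, then $J=J_0$, $P$ is countably generated, and Theorem \ref{countable} is the assertion. Otherwise $\aleph_1\in\mathcal K$. Split off one copy of $T(V_{\aleph_1})$ from $T(V_{\aleph_1})^{(\aleph_1)}$ and consider
\[
T(V_{\aleph_1})\oplus\bigoplus_{j\in J_0}C_c(I_j).
\]
It is countably generated. Its rank is $\aleph_0$ on $V_{\aleph_1}$. At $x\notin V_{\aleph_1}$ it is $r(x)$, because every $j$ with $x\in I_j$ has $c(j)\le r(x)\le\aleph_0$, that is, $j\in J_0$. So its rank is $\min(r,\aleph_0)$, and by Theorem \ref{countable} it is isomorphic to $\bigoplus_{n\ge1}C_c(U_n)$. Since $T(V_\kappa)^{(\kappa)}\cong C_c(V_\kappa)^{(\kappa)}$, the formula of the theorem follows. Its right side depends only on $r$, so projective modules with equal rank functions are isomorphic. The converse holds because $r$ is an isomorphism invariant.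

\emph{Realization.} The openness conditions are necessary by Lemma \ref{basic}(c) and Lemma \ref{counting}(i). Conversely, let $r$ satisfy them. The right side of the formula is then a projective module by Lemma \ref{ideals}(a). Its rank at $x$ is
\[
|\{n\ge1:n\le r(x)\}|+\sum\{\kappa:\kappa\le r(x)\}.
\]
If $r(x)\le\aleph_0$, this is $r(x)$. If $r(x)=\mu>\aleph_0$, it is $\aleph_0+\sum_{\kappa\le\mu}\kappa=\mu$: for a limit cardinal $\mu$ this was seen above, and for a successor $\mu$ the sum contains $\mu$ and is at most $\mu\cdot\mu$.
\end{proof}

\section{Other spaces}\label{other}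

\begin{proof}[Proof of Theorem \ref{spaces}\textup{(a)}]
By Lemma \ref{ideals}(a), $C_c(U)$ is projective and non-zero. By Lemma \ref{ideals}(c), a direct summand is of the form $C_c(V)$ with $V$ clopen in $U$. Suppose it is indecomposable. Then $V\ne\emptyset$, and $V$ is connected, since a partition of $V$ into two non-empty open sets would split $C_c(V)$ by Lemma \ref{ideals}(b). A non-empty connected clopen subset of $U$ is a component of $U$, and $V$ is open in $X$, contrary to the assumption.
\end{proof}

For example, $X=U$ may be the Cantor set. Or let $X$ be a solenoid, which is connected, and let $U$ be an open subset homeomorphic to the product of the Cantor set and $(0,1)$; its components, the copies of $(0,1)$, are not open.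

We turn to part (b). Example \ref{moebius} shows that on a circle there may be no nowhere vanishing section. There, however, the line $\mathbb Ru(t)$ is perfectly well defined. So we look for a continuous field of lines $\ell(x)\subset P(x)$, and Lemma \ref{indec} will show that the resulting module is indecomposable. The line $\ell(x)$ has to be selected from the set of lines in a finite-dimensional space. This set is path connected, also locally in a uniform sense, and this is what a selection theorem over a one-dimensional base requires. We recall the case $n=0$ of Michael's theorem \cite[Theorem 1.2]{Michael}.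

Let $Z$ be a paracompact space of dimension at most $1$ and $Y$ a complete metric space, and for each $x\in Z$ let $\mathcal L(x)\subset Y$ be non-empty, closed and path connected. Assume that
\begin{enumerate}
\item[(1)] $x\mapsto\mathcal L(x)$ is lower semicontinuous: for every open $O\subset Y$ the set $\{x:\mathcal L(x)\cap O\neq\emptyset\}$ is open;
\item[(2)] the family $\{\mathcal L(x)\}$ is equi-$LC^0$: every neighborhood of a point $y_0\in\bigcup_x\mathcal L(x)$ contains a smaller neighborhood such that, for every $x$, any two points of $\mathcal L(x)$ in the smaller neighborhood are joined by a path in $\mathcal L(x)$ inside the larger one.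
\end{enumerate}
Then there is a continuous $\ell:Z\to Y$ with $\ell(x)\in\mathcal L(x)$ for all $x\in Z$.

\begin{proof}[Proof of Theorem \ref{spaces}\textup{(b)}]
Let $P\neq0$, with the set-up of Section \ref{fields}. Then $U=U_1(P)$ is open and non-empty. Let $I$ be a component of $U$ that is open in $X$; it is clopen in $U$.

\emph{Finite-dimensional fibers.} The fibers of $P$ may be infinite-dimensional, so we first choose smaller spaces. The set $I$ is locally compact with a countable base. By Lemma \ref{basic}(c) there are a countable open cover $(W_i)$ of $I$, locally finite in $I$, and $p_i\in P$ vanishing nowhere on $W_i$. Put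
\[
Q(x)=\operatorname{span}\{p_i(x):x\in W_i\}\subset P(x)\qquad(x\in I).
\]
This is a non-zero finite-dimensional space. Only a countable set $B'\subset B$ of coordinates is involved.

\emph{The selection problem.} Let $Y$ be the set of lines in $\ell^2(B')$ with the metric $d(\ell,\ell')=\min|u-u'|$ over unit vectors $u\in\ell$, $u'\in\ell'$. It is complete: a Cauchy sequence has a subsequence $(\ell_k)$ with $d(\ell_k,\ell_{k+1})<2^{-k}$; choosing unit vectors $u_k\in\ell_k$ one after the other with $|u_k-u_{k+1}|<2^{-k}$, we get a convergent sequence of unit vectors. Let $\mathcal L(x)\subset Y$ be the set of lines in $Q(x)$. It is non-empty, compact and path connected, being the set of lines in a non-zero finite-dimensional space.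

Condition (1): a line in $Q(x_0)$ is spanned by some $\sum a_ip_i(x_0)\ne0$, a sum over the $i$ with $x_0\in W_i$. For $x$ near $x_0$ the vector $\sum a_ip_i(x)$ lies in $Q(x)$, is non-zero, and depends continuously on $x$. So $\mathcal L(x)$ contains lines close to the given one.

Condition (2): let $y_0$ be a unit vector and $0<\varepsilon<\frac12$. Suppose that two lines of $\mathcal L(x)$ have distance less than $\varepsilon$ from $\mathbb Ry_0$. They are spanned by unit vectors $u,u'$ with $|u-y_0|<\varepsilon$ and $|u'-y_0|<\varepsilon$. Every $v$ in the segment $[u,u']$ lies in $Q(x)$ and satisfies $|v-y_0|<\varepsilon$. Hence $v\ne0$ and $\bigl||v|-1\bigr|<\varepsilon$, so $\bigl|\frac v{|v|}-y_0\bigr|<2\varepsilon$. The lines $\mathbb Rv$ form a path in $\mathcal L(x)$ that joins the two lines and stays within $2\varepsilon$ of $\mathbb Ry_0$.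

The space $I$ is separable metrizable, hence paracompact, and $\dim I\le\dim X\le1$. Michael's theorem gives a continuous $\ell:I\to Y$ with $\ell(x)\subset Q(x)\subset P(x)$ for all $x\in I$.

\emph{Local sections spanning $\ell$.} Let $x_0\in I$, and let $u_0$ be a unit vector in $\ell(x_0)$. For $x\in I$ let $v(x)=\langle u_0,u\rangle u$, with $u$ a unit vector in $\ell(x)$; this is the orthogonal projection of $u_0$ onto $\ell(x)$ and does not depend on the sign of $u$. If $u\in\ell(x)$ and $u'\in\ell(x')$ are unit vectors with $|u-u'|=d(\ell(x),\ell(x'))$, then
\[
|v(x)-v(x')|\le|\langle u_0,u-u'\rangle u|+|\langle u_0,u'\rangle(u-u')|\le2\,d(\ell(x),\ell(x')),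
\]
so $v$ is continuous. If $d(\ell(x),\ell(x_0))<1$, we may choose $u$ with $|u-u_0|<1$, and then $\langle u_0,u\rangle=1-\frac12|u-u_0|^2>0$. So near $x_0$ the function $v$ vanishes nowhere and spans $\ell$. Some neighborhood of $x_0$ meets only finitely many $W_i$, so there the spaces $Q(x)$ lie in a fixed $\mathbb R^{B_0}$ with $B_0$ finite. Hence $v$ is a section of $P$ near $x_0$.

\emph{The summand.} For $q\in P$ let $(\pi q)(x)$ be the orthogonal projection of $q(x)$ onto $\ell(x)$ if $x\in I$, and $0$ otherwise. On $I$ it is locally of the form $\frac{\langle v,q\rangle}{\langle v,v\rangle}v$, so it is a section over $I$. By Lemma \ref{basic}(d), $\operatorname{supp}q$ is a compact subset of $U$. As $I$ is closed in $U$, $\operatorname{supp}q\cap I$ is compact, and $\pi q$ vanishes off this set. Choose $\chi\in C_c(I)$ with $\chi=1$ on $\operatorname{supp}q\cap I$. Then $\pi q=\chi\cdot\pi q$ is in $P$ by Lemma \ref{basic}(b). So $\pi$ is an idempotent endomorphism of $P$, and $L=\pi P$ is a direct summand of $P$. Its fiber at $x$ is $\ell(x)$ if $x\in I$ and $0$ if $x\notin I$. Since $I$ is non-empty, connected and open in $X$, Lemma \ref{indec} shows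 that $L$ is indecomposable.
\end{proof}

\begin{corollary}
Let $X$ be compact metrizable with $\dim X\le1$. Then $C(X)$ has no non-zero superdecomposable projective module if and only if every non-empty open subset of $X$ has a component that is open in $X$.
\end{corollary}

\begin{proof}
Combine parts (a) and (b) of Theorem \ref{spaces}.
\end{proof}

The condition holds if $X$ is locally connected, for then all components of open sets are open. This covers all finite graphs and all one-dimensional Peano continua.

\begin{remark}
For $\dim X\ge2$ we claim only part (a) of Theorem \ref{spaces}. Our proof of (b) does not extend, because a summand of rank one need not exist. Let $P$ be the module of continuous tangent vector fields on the $2$-sphere $X$. Together with the normal fields they make up $C(X)^3$, so $P$ is projective, of rank $2$. As $X$ is connected and $P$ is finitely generated, non-zero summands of $P$ have constant rank, so a decomposition of $P$ into two non-zero modules would consist of two line bundles. These are trivial, since the sphere is simply connected, and so $P$ would have a nowhere vanishing element, against the hairy ball theorem. So $P$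 has no summand of rank one. Since $P$ is itself indecomposable, it is no counterexample to the conclusion of (b).
\end{remark}

\begin{thebibliography}{9}
\bibitem{Kap} Kaplansky, Ann. of Math. 68 (1958), 372--377.
\bibitem{Michael} Michael, \emph{Continuous selections II}, Ann. of Math. 64 (1956).
\bibitem{WEP} \emph{When every projective module is a direct sum of finitely generated modules}, \texttt{https://core.ac.uk/download/pdf/82812455.pdf}.
\end{thebibliography}

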